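\title{The inequality $K^2\ge 8\chi$ for surfaces with $p_g=2q-3$}

\begin{abstract}
Let $S$ be a minimal complex surface of general type with $q\ge 4$, $p_g=2q-3$ and no irrational pencil of genus at least $2$. We prove that $K_S^2\ge 8\chi(\mathcal{O}_S)$. Write $|K_S|=|M|+F$ with $F$ the fixed part. If $K_SF=0$, four suitable $1$-forms give an exact sequence on the canonical model that relates the tangent and cotangent sheaves, and the inequality follows from a local estimate at the singular points. If $K_SF>0$, a Castelnuovo-type count on the degeneracy locus of three $1$-forms gives $h^0(2M)\ge 9\chi-4$, which leaves three numerical cases to exclude. We also show that the canonical map is birational for $q\ge 13$, and that $K_S^2\ge (17\chi-6)/2$ if $q\ge 6$, the canonical map is birational and $F=0$.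
\end{abstract}

\section{Introduction}

\subsection{The question}

A surface is a smooth projective complex surface, unless it is explicitly called normal. A surface $S$ is of \emph{general type} if $K_S$ is big, and a surface of general type is \emph{minimal} if $K_S$ is nef. We write $p_g=h^0(K_S)$, $q=h^1(\mathcal{O}_S)=h^0(\Omega^1_S)$ and $\chi=\chi(\mathcal{O}_S)=1-q+p_g$. An \emph{irrational pencil} on $S$ is a surjective morphism with connected fibers from $S$ onto a smooth curve, and its genus is the genus of that curve.

Let $H=H^0(\Omega^1_S)$. The wedge product $\wedge^2H\to H^0(K_S)$ ties $p_g$ to $q$. By the Castelnuovo--de Franchis theorem, two linearly independent $1$-forms with $\alpha\wedge\beta=0$ are pulled back from the base of an irrational pencil of genus at least $2$. If $S$ has no such pencil and $q\ge2$, the kernel of the wedge product contains no decomposable element, so the linear projection $P(\wedge^2H)\dashrightarrow P(H^0(K_S))$ restricts to a finite morphism on the Grassmannian $\mathrm{Gr}(2,H)$, which has dimension $2q-4$. Hence $p_g\ge 2q-3$. The surfaces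 with $p_g=2q-3$ carry as few $2$-forms as this argument allows. For them $\chi=q-2$, and the invariant that remains to be understood is $K_S^2$.

The following results on minimal surfaces of general type with $p_g=2q-3$ are quoted in \cite{geography}. If $S$ has an irrational pencil of genus at least $2$, then $S$ is the product of two curves of genus $3$ or a free $\mathbb{Z}_2$-quotient of a product of curves (Mendes Lopes; Barja--Naranjo--Pirola). Suppose that $S$ has no such pencil. If $q=3$, then $S$ is the symmetric square of a curve of genus $3$ (Hacon; Pirola, Catanese--Ciliberto--Mendes Lopes), and $p_g=q=3$, $\chi=1$, $K_S^2=6$. If $q=4$, then $K_S^2$ is $16$ or $17$ (Barja--Naranjo--Pirola, Causin--Pirola). There is no such surface with $q=5$ (Pirola). For $q\ge4$, Barja--Naranjo--Pirola showed that $K_S^2\ge8\chi$ if $|K_S|$ has no fixed component. Mendes Lopes showed that $K_S^2\ge7\chi-1$.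

By Noether's formula $12\chi=K_S^2+c_2$, we have
\begin{equation}\label{eq:noether}
3(K_S^2-8\chi)=K_S^2-2c_2 .
\end{equation}
A product of curves of genera $g_1,g_2\ge2$ has $\chi=(g_1-1)(g_2-1)$ and $K^2=8(g_1-1)(g_2-1)$, and both invariants are multiplicative in \'etale covers. So $K^2=8\chi$ for the surfaces with a pencil in the list above. For $q=4$ we have $8\chi=16$. Thus the symmetric square, with $K^2=6<8\chi$, is the only item of the list below the line $K^2=8\chi$. The question posed in \cite{geography} is whether minimal surfaces with $p_g=2q-3$ satisfy $K^2\ge8\chi$; as there, we consider surfaces without irrational pencils of genus at least $2$, and we exclude $q=3$. The answer is yes.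

\begin{theorem}\label{thm:A}
Let $S$ be a minimal surface of general type with $q\ge4$, $p_g=2q-3$ and no irrational pencil of genus at least $2$. Then $K_S^2\ge8\chi$.
\end{theorem}

The method gives more information on the canonical map.

\begin{theorem}\label{thm:B}
Let $S$ be a minimal surface of general type with $q\ge6$, $p_g=2q-3$ and no irrational pencil of genus at least $2$. Write $|K_S|=|M|+F$, with $F$ the fixed part.
\begin{enumerate}
\item[(1)] If $q\ge13$, the canonical map of $S$ is birational.
\item[(2)] If the canonical map is birational, then $M^2+\frac12MF\ge8\chi-4$, that is, $K_S^2\ge8\chi-4+\frac12MF+K_SF$.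
\item[(3)] If the canonical map is birational and $F=0$, then $K_S^2\ge\frac{17\chi-6}{2}$. In particular this holds if $q\ge13$ and $F=0$, and then $K_S^2>8\chi$.
\end{enumerate}
\end{theorem}

\subsection{Where the number $8$ comes from}\label{sub:product}

The mechanism is visible on a product $S=C_1\times C_2$ of curves of genus at least $2$. Choose base point free pencils $\langle\alpha,\beta\rangle\subset H^0(\omega_{C_1})$ and $\langle\gamma,\delta\rangle\subset H^0(\omega_{C_2})$. On $C_1$, the map $u\mapsto\alpha(u)\beta-\beta(u)\alpha$ vanishes nowhere and identifies $T_{C_1}$ with the kernel of $\langle\alpha,\beta\rangle\otimes\mathcal{O}\to\omega_{C_1}$; the same holds on $C_2$. Pulling back to $S$ and adding, we get with $V=\langle\alpha,\beta,\gamma,\delta\rangle$ an exact sequence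
\[
0\to T_S\to V\otimes\mathcal{O}_S\to\Omega^1_S\to0 .
\]
The degree $2$ part of $c(T_S)c(\Omega^1_S)=1$ reads $2c_2-K_S^2=0$, which is $K_S^2=8\chi$ by \eqref{eq:noether}. The first map is contraction with $w=\alpha\wedge\beta-\gamma\wedge\delta\in\wedge^2V$, up to a sign on the second summand. Two properties of $w$ matter: it is nondegenerate, and it maps to zero in $H^0(K_S)$, so that the tangent planes of $S$ are Lagrangian in $V^*$. For the surfaces of Theorem~\ref{thm:A} the kernel of $\wedge^2H\to H^0(K_S)$ has dimension $\binom{q-2}{2}$. It is zero for $q=3$, and for $q\ge4$ it contains such elements $w$. This is the reason to expect the bound exactly when $q\ge4$.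

\subsection{Outline of the proof}

For $q=4$ and $q=5$, Theorem~\ref{thm:A} follows from the results quoted above. The rest of the proof splits according to the value of $K_SF$.

If $K_SF=0$, the sequence above exists on the canonical model up to a cokernel of finite length, and $K_S^2-2c_2$ is this length minus the number of $(-2)$-curves. A local computation shows that the difference is nonnegative (Section~\ref{sec:lagrangian}; only $q\ge4$ is used).

If $K_SF>0$, the four forms fail to generate $\Omega^1_S$ along a curve that is not contracted, and we argue differently. Vanishing gives $h^0(K_S+M)=\chi+M^2+\frac12MF$, and $H^0(2M)\subset H^0(K_S+M)$, so a lower bound for $h^0(2M)$ close to $9\chi$ bounds $K_S^2$ from below by a number close to $8\chi$. Sections \ref{sec:lines}--\ref{sec:count} prove $h^0(2M)\ge9\chi-4$ when the canonical map is birational and $q\ge6$. Section~\ref{sec:nonbir} shows that the canonical map of a counterexample would be birational, and Section~\ref{sec:positive} excludes the three numerical cases that remain. Section~\ref{sec:thmB} completes the proof of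 Theorem~\ref{thm:B}.

\section{Conventions and standard facts}\label{sec:facts}

For a vector space $V$, $P(V)$ is the space of lines in $V$ and $\mathrm{Gr}(r,V)$ the Grassmannian of $r$-dimensional subspaces. A \emph{curve} on a surface is irreducible and reduced unless we say otherwise, $D>0$ means that the divisor $D$ is effective and nonzero, and $\equiv$ is numerical equivalence. A $1$-form \emph{vanishes along} a curve $\Phi$ if its pullback to the normalization of $\Phi$ is zero. We use the following facts on a surface $S$ with canonical divisor $K$.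

\emph{Riemann--Roch.} For a divisor $D$, $\chi(\mathcal{O}(D))=\chi+\frac12D(D-K)$, so $D^2+KD$ is even. For a vector bundle $E$ of rank $2$, $\chi(E)=2\chi+\frac12c_1(c_1-K)-c_2(E)$. For $D>0$ and a line bundle $\mathcal{L}$, $\chi(\mathcal{O}_D(\mathcal{L}))=\mathcal{L}D-\frac12(D^2+KD)$, and the dualizing sheaf of $D$ is $\mathcal{O}_D(K+D)$.

\emph{Hodge index theorem.} If $D_1^2>0$, then $D_1^2D_2^2\le(D_1D_2)^2$; if moreover $D_1D_2=0$, then $D_2^2\le0$, with equality only if $D_2\equiv0$. Let $N$ be nef with $N^2>0$. The intersection form is negative definite on the free group generated by the curves of $N$-degree $0$. Indeed, let $Z=Z_+-Z_-$ be in this group, with $Z_\pm\ge0$ without common components and $Z^2\ge0$. Then $Z\equiv0$, so $Z_+^2=Z_-^2=Z_+Z_-\ge0$, so $Z_\pm\equiv0$ and $Z_\pm=0$. In particular these curves have independent classes and are finite in number.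

\emph{Kawamata--Viehweg vanishing.} If $N$ is nef and big, then $H^i(K+N)=0$ for $i>0$; dually $H^1(-N)=0$.

\emph{Bertini's theorem.} If a linear system has no fixed component and maps $S$ onto a surface, its general member is irreducible and reduced; it is smooth if there are no base points.

\emph{Reflexive sheaves.} Let $X$ be a normal surface and $j$ the inclusion of the complement of a finite set. A reflexive sheaf $\mathcal{R}$ satisfies $\mathcal{R}=j_*j^*\mathcal{R}$, so a map of reflexive sheaves that is an isomorphism off a finite set is an isomorphism. Duals are reflexive, and so is the kernel of a map from a reflexive to a torsion-free sheaf.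

\emph{Hilbert--Burch.} Let $E$ be a bundle of rank $2$ on $S$ and $W\subset H^0(E)$ a $3$-dimensional subspace. Let $D$ be the subscheme defined by the image of $\wedge^2W$ in $H^0(\det E)$, that is, the locus where $W\to E_x$ has rank at most $1$. If $D$ is finite, then, identifying $W^*\cong\wedge^2W$, the sequence
\begin{equation}\label{eq:HB}
0\to E^*\to W^*\otimes\mathcal{O}\to I_D\otimes\det E\to0
\end{equation}
is exact. Comparing Chern classes gives $\operatorname{length}D=c_1(E)^2-c_2(E)$.

\emph{The Albanese map.} The Albanese map $a\colon S\to A$ identifies $H^0(\Omega^1_S)$ with $(\operatorname{Lie}A)^*$, and $A$ is generated by differences of points of $a(S)$. For a curve $\Phi\subset S$, let $A_\Phi\subset A$ be the abelian subvariety generated by differences of points of $a(\Phi)$; it is the image of the Jacobian of the normalization of $\Phi$. The forms vanishing along $\Phi$ are the annihilator of $\operatorname{Lie}A_\Phi$. An abelian variety has only countably many abelian subvarieties.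

\section{One-forms and the canonical system}\label{sec:prelim}

From now on $S$ is as in Theorem~\ref{thm:A}, $K=K_S$, $|K|=|M|+F$ with $F$ the fixed part, $H=H^0(\Omega_S)$ with $\Omega_S=\Omega^1_S$, and $\mathcal{N}=\ker(\wedge^2H\to H^0(K))$. Thus
\[
\chi=q-2,\qquad p_g=2\chi+1,\qquad K^2=M^2+MF+KF .
\]
The absence of irrational pencils enters in two ways: through Lemma~\ref{lem:curves} below, and through the Castelnuovo--de Franchis theorem in the form
\begin{equation}\label{eq:cdf}
\alpha\wedge\beta\ne0\ \text{ in }H^0(K)\ \text{ whenever }\alpha,\beta\in H\text{ are linearly independent.}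
\end{equation}
The hypothesis $p_g=2q-3$ enters through the surjectivity of the map $g$ in the next lemma. For subspaces $H',H''\subset H$, let $[H'\wedge H'']\subset H^0(K)$ be the span of the $2$-forms $\alpha\wedge\beta$ with $\alpha\in H'$, $\beta\in H''$.

\begin{lemma}\label{lem:grass}
\begin{enumerate}
\item[(a)] The map $g\colon\mathrm{Gr}(2,H)\to P(H^0(K))$, $\langle\alpha,\beta\rangle\mapsto[\alpha\wedge\beta]$, is a finite surjective morphism of degree at least $2$. In particular every section of $K$ has the form $\alpha\wedge\beta$, and $\dim\mathcal{N}=\binom{q-2}{2}$.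
\item[(b)] If $0\ne H'\subsetneq H''\subset H$, then $\dim[H'\wedge H'']\ge\dim H'+\dim H''-2$. If $\dim H'\ge2$, then $\dim[H'\wedge H']\ge2\dim H'-3$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:cdf}, $g$ is defined everywhere. It pulls $\mathcal{O}(1)$ back to the ample Pl\"ucker bundle, so it is finite. Source and target have dimension $2q-4$, so $g$ is onto, and its degree is the degree of $\mathrm{Gr}(2,H)$ in $P(\wedge^2H)$. We get $\dim\mathcal{N}=\binom q2-(2q-3)=\binom{q-2}{2}$. This number is the codimension of the Grassmannian in $P(\wedge^2H)$; it is positive for $q\ge4$, and the Grassmannian is nondegenerate, so its degree is at least $2$.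

(b) Let $h'=\dim H'$, $h''=\dim H''$. A general plane in $H''$ among those that meet $H'$ nontrivially meets it in a line, so these planes form a variety of dimension $(h'-1)+(h''-2)$. The finite map $g$ sends it into $P([H'\wedge H''])$, which gives the first bound. The second follows in the same way from $\dim\mathrm{Gr}(2,H')=2h'-4$.
\end{proof}

\begin{lemma}\label{lem:curves}
There is no uncountable set of curves $\Phi\subset S$ such that along each of them two independent $1$-forms (depending on $\Phi$) vanish.
\end{lemma}

\begin{proof}
Otherwise one abelian subvariety $A'\subset A$ with $\dim A/A'\ge2$ equals $A_\Phi$ for uncountably many $\Phi$. The map $S\to A/A'$ contracts infinitely many curves, so its image is not a surface. The image generates $A/A'$, so it is a curve whose normalization has a Jacobian surjecting onto $A/A'$, and hence has genus at least $2$. The Stein factorization is an irrational pencil of genus at least $2$.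
\end{proof}

By \eqref{eq:cdf}, $H\to\Omega_{S,x}$ is onto at a general point $x$. Let $U_x\subset H$ be its kernel and $T_x=U_x^\perp\subset H^*$; the plane $T_x$ is the image of the tangent space of $S$ in $\operatorname{Lie}A$. Since $\wedge^2H\to H^0(K)$ is onto, $P(H^0(K)^*)$ is a linear subspace of $P(\wedge^2H^*)$, and the canonical map is $x\mapsto T_x$ followed by the Pl\"ucker embedding of $\mathrm{Gr}(2,H^*)$.

\begin{lemma}\label{lem:image}
The canonical image of $S$ is a surface. Hence $M$ is nef, $M^2>0$, and the general member of $|M|$ is irreducible and reduced.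
\end{lemma}

\begin{proof}
The image is not a point since $p_g\ge2$. If it were a curve, $U_x$ would be constant along the components of the general fibers, and $q-2\ge2$ independent forms would vanish along each of these uncountably many curves, against Lemma~\ref{lem:curves}.
\end{proof}

\begin{lemma}[$2$-connectedness]\label{lem:2conn}
If $K\sim D_1+D_2$ with $D_1,D_2>0$, then $D_1D_2$ is even and $D_1D_2\ge2$. In particular $MF$ is even, and $MF\ge2$ if $F\ne0$.
\end{lemma}

\begin{proof}
The number $D_1^2+KD_1=2D_1^2+D_1D_2$ is even. Write $D_1\equiv cK+z$ and $D_2\equiv(1-c)K-z$ with $c=KD_1/K^2$, so that $Kz=0$ and $z^2\le0$. Then $D_1D_2=(KD_1)(KD_2)/K^2-z^2$. This is positive if both $KD_i$ are positive. If $KD_i=0$ for some $i$, then $D_1D_2=D_i(K-D_i)=-D_i^2>0$ by the Hodge index theorem.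
\end{proof}

\section{The case $KF=0$}\label{sec:lagrangian}

\begin{proposition}\label{prop:KF0}
If $q\ge4$ and $KF=0$, then $K^2\ge8\chi$.
\end{proposition}

\subsection{A Lagrangian quadruple and its exact sequence}

We first find the analogue of the space $V$ of Section~\ref{sub:product}. It must generate $\Omega_S$ wherever $H$ does, up to finitely many points.

\begin{lemma}\label{lem:V}
There are linearly independent $\alpha,\beta,\gamma,\delta\in H$ with $\alpha\wedge\beta=\gamma\wedge\delta$ in $H^0(K)$ such that, for $V=\langle\alpha,\beta,\gamma,\delta\rangle$, the fixed divisor of $[V\wedge V]$ is $F$.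
\end{lemma}

\begin{proof}
As $\deg g\ge2$, a general $\omega\in H^0(K)$ can be written $\omega=\alpha\wedge\beta=\gamma\wedge\delta$ with $\langle\alpha,\beta\rangle\ne\langle\gamma,\delta\rangle$. The element $\alpha\wedge\beta-\gamma\wedge\delta\in\wedge^2H$ is nonzero and lies in $\mathcal{N}$, so it is not decomposable by \eqref{eq:cdf}. Every element of $\wedge^2$ of a $3$-dimensional space is decomposable, so $\dim V=4$. The fixed divisor $D_V$ of $[V\wedge V]$ satisfies $F\le D_V\le\operatorname{div}(\omega)=F+C$ with $C\in|M|$ irreducible and reduced. If $D_V=F+C$, then $\dim[V\wedge V]=1$, whereas Lemma~\ref{lem:grass}(b) gives $\dim[V\wedge V]\ge5$. So $D_V=F$.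
\end{proof}

\begin{lemma}\label{lem:fourterm}
Let $X$ be a normal projective surface with $\Omega_X$ torsion-free, and $T_X=\Omega_X^*$. Let $V\subset H^0(\Omega_X)$ have a basis $\alpha,\beta,\gamma,\delta$ with $\alpha\wedge\beta=\gamma\wedge\delta$ on the smooth locus, and suppose that $V$ generates $\Omega_X$ off a finite set. Then there is an exact sequence
\begin{equation}\label{eq:fourterm}
0\to T_X\to V\otimes\mathcal{O}_X\to\Omega_X\to\mathcal{C}\to0
\end{equation}
with $\mathcal{C}$ of finite length, where the first map is $u\mapsto\alpha(u)\beta-\beta(u)\alpha-\gamma(u)\delta+\delta(u)\gamma$.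
\end{lemma}

\begin{proof}
Let $\mathcal{K}=\ker(V\otimes\mathcal{O}_X\to\Omega_X)$. The image of $u$ in $\Omega_X$ is the contraction of $\alpha\wedge\beta-\gamma\wedge\delta$ with $u$. It is zero on the smooth locus, hence zero because $\Omega_X$ is torsion-free. So $T_X$ maps to $\mathcal{K}$. At a smooth point $x$ where $V$ generates $\Omega_X$, the sheaf $\mathcal{K}$ is a subbundle of rank $2$, and $u\mapsto(\alpha(u),\beta(u),\gamma(u),\delta(u))$ is injective on the tangent plane. So $T_X\to\mathcal{K}$ is an isomorphism near $x$. Both sheaves are reflexive, so $T_X\cong\mathcal{K}$.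
\end{proof}

By Riemann--Roch, $\chi(T_S)=2\chi+K^2-c_2$ and $\chi(\Omega_S)=2\chi-c_2$, so
\begin{equation}\label{eq:RR}
\chi(T_S)+\chi(\Omega_S)-4\chi=K^2-2c_2=3(K^2-8\chi).
\end{equation}
If $F=0$, Lemma~\ref{lem:fourterm} applies to $X=S$ and the space $V$ of Lemma~\ref{lem:V}, because $V$ generates $\Omega_S$ outside the base locus of $[V\wedge V]$. Taking Euler characteristics in \eqref{eq:fourterm} gives $3(K^2-8\chi)=\operatorname{length}\mathcal{C}\ge0$. This is the whole proof when $|K|$ has no fixed component.

Now let $KF=0$ and $F\neq0$. The components of $F$ have $K$-degree $0$, so they are $(-2)$-curves. Conversely, every $(-2)$-curve $\Gamma$ lies in $F$: all $1$-forms vanish along $\Gamma\cong\mathbb{P}^1$, so their values at a point of $\Gamma$ are proportional and all $\alpha\wedge\beta$ vanish there. On $S$ the cokernel of $V\otimes\mathcal{O}_S\to\Omega_S$ is then supported on curves. We therefore contract these curves. The price is a comparison of $\chi(T)$ and $\chi(\Omega)$ on the two surfaces.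

\subsection{Forms and vector fields on the canonical model}

Let $\pi\colon S\to X$ be the canonical model, that is, the contraction of the $n$ curves of self-intersection $-2$ and $K$-degree $0$. We recall the structure of its singularities, the rational double points. One has $\pi_*\mathcal{O}_S=\mathcal{O}_X$, $R^1\pi_*\mathcal{O}_S=0$ and $\omega_S=\pi^*\omega_X$ with $\omega_X$ invertible. Let $0\in X$ be a singular point and $\Gamma$ the reduced fiber over it, a tree of $n_0$ smooth rational curves. The point has arbitrarily small Stein neighborhoods $X_0=\mathbb{B}/G$, where $\mathbb{B}\subset\mathbb{C}^2$ is a ball and $G\subset SU(2)$ is a finite group acting freely on $\mathbb{B}\setminus0$. The germ $(X,0)$ is also a hypersurface $\{\varphi=0\}\subset\mathbb{C}^3$ with $\varphi$ one of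
\[
x^2+y^2+z^{n_0+1},\quad x^2+y^2z+z^{n_0-1},\quad x^2+y^3+z^4,\quad x^2+y^3+yz^3,\quad x^2+y^3+z^5
\]
(types $A_{n_0}$, $D_{n_0}$, $E_6$, $E_7$, $E_8$). The Milnor number $\dim\mathcal{O}_{\mathbb{C}^3,0}/(\varphi_x,\varphi_y,\varphi_z)$ equals $n_0$. These polynomials are weighted homogeneous, so $\varphi\in(\varphi_x,\varphi_y,\varphi_z)$ by Euler's formula. Hence, if $J\subset\mathcal{O}_{X,0}$ is the ideal generated by the partial derivatives,
\begin{equation}\label{eq:tjurina}
\dim\mathcal{O}_{X,0}/J=n_0 .
\end{equation}
Put $S_0=\pi^{-1}(X_0)$. The sheaf $\omega_{S_0}$ is trivial, generated by the descent of $dz_1\wedge dz_2$. Since $X_0$ is contractible, $R^1\pi_*\mathbb{C}=0$, and $R^2\pi_*\mathbb{C}$ is a skyscraper with stalk $H^2(\Gamma,\mathbb{C})$, the Leray spectral sequence gives $H^1(S_0,\mathbb{C})=0$ and $h^2(S_0,\mathbb{C})=n_0$. In particular a closed holomorphic $1$-form on $S_0$ is $df$ with $f\in H^0(\mathcal{O}_{S_0})=H^0(\mathcal{O}_{X_0})$.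

\begin{lemma}\label{lem:local}
\begin{enumerate}
\item[(a)] $\Omega_X$ is torsion-free, and $\Omega_X^{**}/\Omega_X$ has length $n_0$ at $0$.
\item[(b)] $\pi_*\Omega_S=\Omega_X^{**}$ and $\pi_*T_S=T_X$.
\item[(c)] $R^1\pi_*\Omega_S$ and $R^1\pi_*T_S$ have length $n_0$ at $0$.
\end{enumerate}
Consequently $\chi(T_S)=\chi(T_X)-n$ and $\chi(\Omega_S)=\chi(\Omega_X)$.
\end{lemma}

\begin{proof}
(a) Let $\mathcal{O}=\mathcal{O}_{X,0}$, with maximal ideal $\mathfrak{m}$, and $\Omega=\Omega_{X,0}$. The conormal sequence $0\to\mathcal{O}\xrightarrow{d\varphi}\mathcal{O}^3\to\Omega\to0$ gives $\operatorname{Ext}^2(\Omega,\mathcal{O})=0$ and $\operatorname{Ext}^1(\Omega,\mathcal{O})=\mathcal{O}/J$. Local duality on the two-dimensional Gorenstein ring $\mathcal{O}$ says that $H^i_{\mathfrak{m}}(\Omega)$ is Matlis dual to $\operatorname{Ext}^{2-i}(\Omega,\mathcal{O})$. So $H^0_{\mathfrak{m}}(\Omega)=0$, and since $\Omega_X$ is locally free off $0$, it is torsion-free. With $j$ the inclusion of $X_0\setminus0$, we have $\Omega_X^{**}=j_*j^*\Omega_X$, and $j_*j^*\Omega_X/\Omega_X=H^1_{\mathfrak{m}}(\Omega)$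 has length $n_0$ by \eqref{eq:tjurina}.

(b) We have $\pi_*\Omega_S\subset j_*j^*\Omega_X$, and must show that a $1$-form $\eta$ on $X_0\setminus0=S_0\setminus\Gamma$ extends to $S_0$. A power of $\mathfrak{m}$ maps $\Omega_X^{**}$ into $\Omega_X$, whose sections pull back to holomorphic forms, so $\eta$ is meromorphic along $\Gamma$. The pullback of $\eta$ to $\mathbb{B}\setminus0$ extends to $\mathbb{B}$ by Hartogs' theorem. Let $S_1$ be the normalization of the reduced fiber product $S_0\times_{X_0}\mathbb{B}$. It is finite over $S_0$, unbranched off $\Gamma$, and maps to $\mathbb{B}$, so the pullback of $\eta$ is holomorphic on the smooth locus of $S_1$. Over a general point of a component $\{t=0\}$ of $\Gamma$, the surface $S_1$ is smooth and the map is $(s,y)\mapsto(t,y)=(s^m,y)$. Suppose that $\eta=t^{-r}(f\,dt+f'\,dy)$ with $r\ge1$ and $f,f'$ not both divisible by $t$. The pullback is $s^{-mr}(mfs^{m-1}ds+f'\,dy)$. If $t\nmid f'$, the coefficient of $dy$ has a pole of order $mr$. If $t\mid f'$, then $t\nmid f$ and the coefficient of $ds$ has a pole of order $mr-m+1\ge1$. Both are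 impossible, so $\eta$ is holomorphic off a finite subset of $S_0$, hence on $S_0$. Since $\omega_{S_0}$ is trivial, $T_S\cong\Omega_S\otimes\omega_S^{-1}\cong\Omega_S$ on $S_0$. So vector fields also extend across $\Gamma$, and $\pi_*T_S=j_*j^*T_X=T_X$.

(c) By the isomorphism $T_S\cong\Omega_S$ on $S_0$ and because $X_0$ is Stein, it suffices to show $h^1(\Omega^1_{S_0})=n_0$. In the spectral sequence $E_1^{r,s}=H^s(\Omega^r_{S_0})\Rightarrow H^{r+s}(S_0,\mathbb{C})$ the terms with $s\ge2$ vanish, as the fibers of $\pi$ have dimension at most $1$, and $E_1^{0,1}=E_1^{2,1}=H^1(\mathcal{O}_{S_0})=0$. Therefore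
\[
n_0=h^2(S_0,\mathbb{C})=h^1(\Omega^1_{S_0})+\dim H^0(\Omega^2_{S_0})/dH^0(\Omega^1_{S_0}).
\]
The last term is zero. A holomorphic $2$-form on $S_0$ gives a $G$-invariant $2$-form on $\mathbb{B}$, which is $d\eta$ by the Poincar\'e lemma; after averaging, $\eta$ is invariant, descends to $X_0\setminus0$, and extends to $S_0$ by (b).

Finally $\chi(T_S)=\chi(\pi_*T_S)-n=\chi(T_X)-n$, and $\chi(\Omega_S)=\chi(\Omega_X^{**})-n=\chi(\Omega_X)$.
\end{proof}

Global $1$-forms on $S$ are closed, so on $S_0$ they are differentials of functions on $X_0$. Thus $V\subset H^0(\Omega_X)$. By Lemma~\ref{lem:V} and because $\pi$ contracts $F$, the space $V$ generates $\Omega_X$ off a finite set, and Lemma~\ref{lem:fourterm} applies to $X$. Since $\chi(\mathcal{O}_X)=\chi$, \eqref{eq:fourterm}, \eqref{eq:RR} and Lemma~\ref{lem:local} give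
\begin{equation}\label{eq:ln}
3(K^2-8\chi)=\operatorname{length}\mathcal{C}-n .
\end{equation}
Each singular point costs $n_0$. It remains to see that the Lagrangian condition forces $\mathcal{C}$ to repay this amount.

\subsection{The cokernel at a singular point}

\begin{lemma}\label{lem:coker}
The length of $\mathcal{C}$ at a singular point $0\in X$ is at least $n_0$.
\end{lemma}

\begin{proof}
Write $\alpha=df_1$, $\beta=df_2$, $\gamma=df_3$, $\delta=df_4$ on $X_0$. The relation $\alpha\wedge\beta=\gamma\wedge\delta$ holds on $X_0\setminus0$; we lift it to $\mathbb{C}^3$. The form $f_1df_2-f_3df_4$ is closed on $S_0$, so it equals $dh$ there, with $h$ a function on $X_0$. The same equality holds in $\Omega_X$, which is torsion-free. Extend $f_i$ and $h$ to germs on $\mathbb{C}^3$. Then $f_1df_2-f_3df_4-dh=\varphi\eta+e\,d\varphi$ for a $1$-form $\eta$ and a function $e$, and differentiating gives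
\begin{equation}\label{eq:lift}
df_1\wedge df_2-df_3\wedge df_4=d\varphi\wedge\mu+\varphi\,d\eta,\qquad\mu=\eta-de .
\end{equation}
Contract \eqref{eq:lift} with a local section $v$ of $T_{\mathbb{C}^3}|_X$ and project to $\Omega_X$, where $d\varphi$ and $\varphi$ become zero:
\begin{equation}\label{eq:contract}
v(f_1)df_2-v(f_2)df_1-v(f_3)df_4+v(f_4)df_3=v(\varphi)\mu .
\end{equation}
The left side lies in the image of $V\otimes\mathcal{O}_X$, and the functions $v(\varphi)$ form the ideal $J$. So $\psi\mapsto\psi\mu$ induces a map $\mathcal{O}_{X,0}/J\to\mathcal{C}_0$. By \eqref{eq:tjurina} it suffices to show that it is injective.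

Suppose that $\psi\mu=a_1df_2-a_2df_1-a_3df_4+a_4df_3$ with $a_i\in\mathcal{O}_{X,0}$. We construct a section $v$ of $T_{\mathbb{C}^3}|_X$ with $v(f_i)=a_i$ for all $i$ and $v(\varphi)=\psi$. Shrink $X_0$ so that the $df_i$ generate $\Omega_X$ on $X_0\setminus0$. Near a point $y\in X_0\setminus0$ we have $d\varphi\ne0$, so there is $v'$ with $v'(\varphi)=\psi$. By \eqref{eq:contract}, the functions $b_i=a_i-v'(f_i)$ satisfy $b_1df_2-b_2df_1-b_3df_4+b_4df_3=0$. By the exactness of \eqref{eq:fourterm}, $b_i=u(f_i)$ for a section $u$ of $T_X$, and $v=v'+u$ has the required properties near $y$. Such a $v$ is unique, because the difference of two kills $\varphi$, hence is tangent to $X$, and kills generators of $\Omega_X$. So the local fields glue on $X_0\setminus0$, and $v$ extends over $0$ because $T_{\mathbb{C}^3}|_X$ is free and $X$ is normal. Hence $\psi=v(\varphi)\in J$.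
\end{proof}

\begin{remark}
For a node ($n_0=1$) the lemma says that $V$ does not generate $\Omega_X$ at $0$, and this can be read off from \eqref{eq:lift}. At the origin the right side vanishes, so $w=\alpha\wedge\beta-\gamma\wedge\delta\in\wedge^2V$ maps to zero in $\wedge^2T_0^*\mathbb{C}^3$. If $V\to T_0^*\mathbb{C}^3$ were onto, with kernel spanned by $\epsilon$, then $w$ would lie in $\epsilon\wedge V$ and be decomposable, although $w\wedge w\neq0$.
\end{remark}

Lemma~\ref{lem:coker} gives $\operatorname{length}\mathcal{C}\ge n$, and Proposition~\ref{prop:KF0} follows from \eqref{eq:ln}.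

\section{The congruence of tangent lines}\label{sec:lines}

From now on $q\ge6$, so $\chi\ge4$.

\subsection{The bundle generated by the one-forms}\label{sub:setup}

The rational map $S\dashrightarrow\mathrm{Gr}(2,H^*)$, $x\mapsto T_x$, becomes a morphism after a sequence $\sigma\colon\hat S\to S$ of blowups of points; further blowups are allowed. Let $\hat E^*\subset H^*\otimes\mathcal{O}_{\hat S}$ be the pullback of the universal subbundle, so that $\hat E$ is a quotient bundle of $H\otimes\mathcal{O}_{\hat S}$ of rank $2$. For every $x\in\hat S$ put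
\[
T_x=\hat E_x^*\subset H^*,\qquad U_x=T_x^\perp=\ker(H\to\hat E_x),\qquad\ell_x=P(T_x)\subset P(H^*)=\mathbb{P}^{q-1},
\]
and let $L=\det\hat E$, $\nu=c_2(\hat E)$, $b=L^2-\nu$. We regard $w\in\wedge^2H$ as an alternating form on $H^*$ and set
\[
\mathcal{G}=\{T\in\mathrm{Gr}(2,H^*):\ w|_T=0\text{ for all }w\in\mathcal{N}\}.
\]

\begin{lemma}\label{lem:setup}
\begin{enumerate}
\item[(a)] There is an injection $\hat E\to\sigma^*\Omega_S$ compatible with the maps from $H$, and $H^0(\hat E)=H$.
\item[(b)] $L$ is globally generated, nef and big, and $H^0(L)=H^0(K)$ is the image of $\wedge^2H$. The morphism defined by $|L|$ is $x\mapsto T_x$ followed by the Pl\"ucker embedding; it resolves the canonical map. The divisor $\sigma^*M-L$ is effective and exceptional, so $L^2\le M^2$ and $H^0(2L)\subset H^0(S,2M)$.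
\item[(c)] There is a nonzero $s_\Psi\in H^0(K_{\hat S}-L)$, with divisor $\Psi$, such that multiplication by $s_\Psi$ sends $\alpha\wedge\beta\in H^0(L)$ to the $2$-form $\alpha\wedge\beta$.
\item[(d)] No point of $P(H^*)$ lies on all lines $\ell_x$; equivalently $H^0(\hat E^*)=0$.
\item[(e)] $T_x\in\mathcal{G}$ for all $x\in\hat S$.
\item[(f)] There is no uncountable set of curves $\Phi\subset\hat S$ such that for each $\Phi$ the lines $\ell_x$, $x\in\Phi$, lie in a linear subspace (depending on $\Phi$) of codimension at least $2$.
\end{enumerate}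
\end{lemma}

\begin{proof}
(a) The kernel of $H\otimes\mathcal{O}\to\hat E$ maps to zero in $\sigma^*\Omega_S$ at general points, hence everywhere. The induced map $\hat E\to\sigma^*\Omega_S$ is generically an isomorphism, hence injective. The composite $H\to H^0(\hat E)\subset H^0(\sigma^*\Omega_S)=H$ is the identity.

(b) Taking determinants, $H^0(L)\subset H^0(\sigma^*K)=H^0(K)$, and $\wedge^2H$ generates $L$ and surjects onto $H^0(K)$. So $|L|$ is the moving part of $\sigma^*|K|=\sigma^*|M|+\sigma^*F$, and $\Xi=\sigma^*M-L$ is the fixed part of $\sigma^*|M|$, which is exceptional since $|M|$ has no fixed component. $L$ is big by Lemma~\ref{lem:image}, and $M^2=\sigma^*M\cdot L=L^2+\Xi L\ge L^2$.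

(c) Take the determinant of $\hat E\to\sigma^*\Omega_S\to\Omega_{\hat S}$.

(d) A section of $\hat E^*\subset H^*\otimes\mathcal{O}$ is a constant $t\in H^*$ with $t\in T_x$ for all $x$. If $t\ne0$, the hyperplane $t^\perp\subset H$ maps to a line in each $\hat E_x$, so any two of its elements have zero wedge product, against \eqref{eq:cdf}.

(e) The restriction $w|_{T_x}$ is the value at $x$ of the image of $w$ in $H^0(L)=H^0(K)$.

(f) Two independent forms would lie in $U_x$ for all $x\in\Phi$. All but finitely many $\Phi$ are not exceptional, and their images in $S$ contradict Lemma~\ref{lem:curves}.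
\end{proof}

\subsection{The main estimate and its strategy}

\begin{proposition}\label{prop:main}
If $q\ge6$ and the canonical map is birational, then $h^0(2M)\ge9\chi-4$ and $b\ge5\chi-6$.
\end{proposition}

A Castelnuovo-type count bounds $h^0(2L)$ by the dimension of the space of products that vanish on a finite set $D$ plus the number of conditions that $D$ imposes on products. Take first for $D$ the common zeros of two general sections of $L$. Their multiples span a space of dimension $2p_g-1$. The set $D$ spans $\mathbb{P}^{p_g-3}$, and sufficiently many points in linearly general position in $\mathbb{P}^r$ impose at least $2r+1$ conditions on quadrics. The total is $(2p_g-1)+(2p_g-5)=8\chi-2$, which falls short by about $\chi$. The bundle $\hat E$ provides a better set. For a $3$-dimensional $W=\langle\alpha,\beta,\gamma\rangle\subset H$, the \emph{three} sections $\alpha\wedge\beta$, $\beta\wedge\gamma$, $\gamma\wedge\alpha$ vanish on a finite set $D$ of $b$ points. Their multiples span a space of dimension $3p_g-q$, and if no other section vanishes on $D$, then $D$ spans $\mathbb{P}^{p_g-4}$.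 The total becomes $(3p_g-q)+(2p_g-7)=9\chi-4$.

Three points need proof: that $D$ is in general position, that $h^0(I_DL)=3$, and that $b$ is large enough. For the first we show that $D$ is a linear section of the threefold swept out by the lines $\ell_x$ (Proposition~\ref{prop:birT}). By \eqref{eq:HB} the second is a statement about $H^1(\hat E^*)$, proved in Section~\ref{sec:cohom}; it needs the irreducibility statement of Lemma~\ref{lem:pairs}. The third follows from the residue theorem in Section~\ref{sec:count}.

Up to the end of Section~\ref{sec:count} we assume that the canonical map is birational. Then there is a dense open set $\hat S^\circ\subset\hat S$ such that $T_x=T_{x'}$ with $x\in\hat S^\circ$ implies $x=x'$.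

\subsection{The threefold swept out by the lines}

The surface of planes $T_x$ lies in $\mathcal{G}$. All arguments of this section rest on the fact that $\mathcal{G}$ is not much bigger.

\begin{lemma}\label{lem:dimG}
Every irreducible component of $\mathcal{G}$ has dimension at most $3$.
\end{lemma}

\begin{proof}
Let $T=\langle t_1,t_2\rangle\in\mathcal{G}$ and $U=T^\perp$. The tangent space of $\mathcal{G}$ at $T$, as a linear section of the Grassmannian, consists of the $f\in\operatorname{Hom}(T,H^*/T)$ with $w(ft_1,t_2)+w(t_1,ft_2)=0$ for all $w\in\mathcal{N}$. The functional given by $w$ is zero if and only if $w(\cdot,t_1)=w(\cdot,t_2)=0$, that is, $w\in\wedge^2U$. So the number of independent conditions is $\dim\mathcal{N}-\dim(\mathcal{N}\cap\wedge^2U)$. Both $\mathcal{N}$ and $\wedge^2U$ have dimension $\binom{q-2}{2}$, so this number is $\dim[U\wedge U]\ge2(q-2)-3=2q-7$ by Lemma~\ref{lem:grass}(b). The tangent space has dimension at most $(2q-4)-(2q-7)=3$.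
\end{proof}

\begin{lemma}\label{lem:linear}
Let $Z\subset\mathbb{P}^N$ be an irreducible variety of dimension $r$ that contains an irreducible family, of dimension at least $2$, of linear spaces of dimension $r-1$. Then $Z$ is a linear space.
\end{lemma}

\begin{proof}
The union of infinitely many members has a closure of dimension $r$, so the family covers a dense subset of $Z$. The incidence variety has dimension at least $r+1$, so infinitely many members pass through a general smooth point $z$. They lie in the projective tangent space at $z$, and their union is dense in $Z$. So $Z$ is contained in, hence equal to, this $\mathbb{P}^r$.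
\end{proof}

Let $Y=\{(x,t):x\in\hat S,\ t\in\ell_x\}=P(\hat E^*)$, a smooth threefold, and let $\mathcal{T}\subset P(H^*)$ be its image. It is irreducible and nondegenerate, since a form $\alpha\in H$ that vanishes on $\mathcal{T}$ lies in all $U_x$. It contains a $2$-dimensional family of lines and is not a plane, so $\dim\mathcal{T}=3$ by Lemma~\ref{lem:linear}. For $t\in P(H^*)$, regarded as a line in $H^*$, put
\[
N_t=\{v\in H^*:\ w(t,v)=0\text{ for all }w\in\mathcal{N}\}\supset t .
\]
The planes $T\in\mathcal{G}$ that contain $t$ are parametrized by $P(N_t/t)$, and $\ell_x\subset P(N_t)$ whenever $t\in\ell_x$.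

\begin{proposition}\label{prop:birT}
The morphism $Y\to\mathcal{T}$ is birational.
\end{proposition}

\begin{proof}
Suppose not. The map is generically finite, so a general $t\in\mathcal{T}$ has two preimages $(x,t)\ne(x',t)$ with $x,x'\in\hat S^\circ$. Then $\ell_x\ne\ell_{x'}$, so $m=\dim N_t/t\ge2$ on a dense open set $\mathcal{T}^\circ\subset\mathcal{T}$ where this dimension is constant. The variety $\mathcal{I}=\{(t,T):t\in\mathcal{T}^\circ,\ t\subset T\in\mathcal{G}\}$ is irreducible of dimension $3+(m-1)\ge4$, and its image in $\mathcal{G}$ has dimension at most $3$. So every nonempty fiber, which is $P(T)\cap\mathcal{T}^\circ$, is infinite, and $P(T)\subset\mathcal{T}$. The fibers have dimension $1$, so $\dim\mathcal{I}\le4$ and $m=2$. Thus for $t\in\mathcal{T}^\circ$ the space $P(N_t)$ is a plane contained in $\mathcal{T}$.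

These planes form an irreducible family; let $\Pi\subset\mathrm{Gr}(3,H^*)$ be its closure. As $\mathcal{T}$ spans $\mathbb{P}^{q-1}$, it is not a $\mathbb{P}^3$, so $\dim\Pi\le1$ by Lemma~\ref{lem:linear}. As $t\in P(N_t)$, the planes cover $\mathcal{T}^\circ$, so $\Pi$ is a curve. For general $x$ consider the rational map $\ell_x\dashrightarrow\Pi$, $t\mapsto N_t$, whose values are planes containing $\ell_x$. If it is nonconstant for general $x$, it is dominant, so every plane of $\Pi$ contains $\ell_x$ for general $x$. This is absurd, because two distinct planes share at most one line. So it is constant for general $x$ and defines a rational map $c\colon\hat S\dashrightarrow\Pi$ with $\ell_x$ contained in the plane $c(x)$. The map $c$ is dominant, since $\mathcal{T}$ is not a plane. Along the components of its fibers the lines $\ell_x$ lie in a fixed plane, of codimension $q-3\ge2$, against Lemma~\ref{lem:setup}(f).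
\end{proof}

\subsection{Pairs of zeros of a general form}

For $\alpha\in H=H^0(\hat E)$ let $Z_\alpha\subset\hat S$ be its zero scheme. The variety $\{(x,[\alpha]):\alpha\in U_x\}$ is a $\mathbb{P}^{q-3}$-bundle over $\hat S$, smooth of dimension $q-1=\dim P(H)$, and its fiber over $[\alpha]$ is $Z_\alpha$. By generic smoothness, $Z_\alpha$ is a reduced set of $\nu$ points for general $\alpha$. The part of the bundle over a proper closed subset of $\hat S$ has dimension at most $q-2$, so $Z_\alpha$ avoids any given proper closed subset for general $\alpha$.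

\begin{lemma}\label{lem:pairs}
For general $\alpha\in H$, any two points $x\ne x'$ of $Z_\alpha$ satisfy $T_x\cap T_{x'}=0$. Hence the triples $(x,x',[\alpha])$ lie in
\[
\mathcal{Z}=\{(x,x',[\alpha]):\ T_x\cap T_{x'}=0,\ \alpha\in(T_x+T_{x'})^\perp\},
\]
which is empty or irreducible of dimension $q-1$.
\end{lemma}

\begin{proof}
The set $\mathcal{Z}$ is a $\mathbb{P}^{q-5}$-bundle over an open subset of $\hat S\times\hat S$, which gives the last claim. For general $\alpha$ we have $Z_\alpha\subset\hat S^\circ$, so $T_x\ne T_{x'}$. It remains to exclude $\dim(T_x+T_{x'})=3$. Let $\mathcal{P}$ be an irreducible component of the locally closed set of such pairs. The triples $(x,x',[\alpha])$ with $(x,x')\in\mathcal{P}$ and $\alpha\in(T_x+T_{x'})^\perp$ form a variety of dimension $\dim\mathcal{P}+q-4$. Suppose that it dominates $P(H)$, so that $\dim\mathcal{P}\ge3$.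

For $(x,x')\in\mathcal{P}$ let $t=\ell_x\cap\ell_{x'}$. Let $\mathcal{T}_0\subset\mathcal{T}$ and $Y_1,Y_2\subset Y$ be the closures of the sets of $t$, $(x,t)$ and $(x',t)$; they are irreducible. Put $e=\dim\mathcal{T}_0$. Each such $t$ has two preimages in $Y$, so $\mathcal{T}_0\ne\mathcal{T}$ by Proposition~\ref{prop:birT}, and hence $\dim Y_i\le2$. The fiber of $\mathcal{P}$ over a general $t\in\mathcal{T}_0$ embeds in the product of the fibers of $Y_1$ and $Y_2$, so
\[
3\le\dim\mathcal{P}\le\dim Y_1+\dim Y_2-e\le4-e .
\]
If $e=0$, some $Y_i$ is a surface, so it equals $\hat S\times\{t\}$, against Lemma~\ref{lem:setup}(d).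

Let $e=1$. Then $Y_1$ is a surface. It dominates $\hat S$, since otherwise $x$ stays in a proper closed subset, which $Z_\alpha$ avoids for general $\alpha$. For $t\in\mathcal{T}_0$ the fiber $X_t=\{x:(x,t)\in Y_1\}$ has all components of positive dimension and is not $\hat S$ by Lemma~\ref{lem:setup}(d), so it is a union of curves, and $\ell_x\subset P(N_t)$ for $x\in X_t$. Let $\mathcal{T}_0^\circ\subset\mathcal{T}_0$ be a dense open set on which $m=\dim N_t/t$ is constant. The sets $X_t$, $t\in\mathcal{T}_0^\circ$, cover a dense open subset of $\hat S$, so their components are uncountably many curves. We bound $m$. The variety $\mathcal{I}=\{(t,T):t\in\mathcal{T}_0^\circ,\ t\subset T\in\mathcal{G}\}$ is irreducible of dimension $1+(m-1)=m$. If $\mathcal{I}\to\mathcal{G}$ is generically finite onto its image, then $m\le3$ by Lemma~\ref{lem:dimG}. Otherwise every $P(T)$ in the image contains infinitely many points of the irreducible curve $\mathcal{T}_0$, so $P(T)=\mathcal{T}_0$, the image is a point, and $m=1$. In both cases $P(N_t)$ has dimension $m\le3$ and codimension at least $q-4\ge2$,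 against Lemma~\ref{lem:setup}(f). This is where $q\ge6$ is needed.
\end{proof}

\section{Classes in $H^1(\hat E^*)$ that kill three forms}\label{sec:cohom}

For $\tau\in H^1(\hat E^*)$ and $\alpha\in H$, let $\tau(\alpha)\in H^1(\mathcal{O}_{\hat S})$ be the contraction.

\begin{proposition}\label{prop:H1}
If $\tau\in H^1(\hat E^*)$ kills a $3$-dimensional subspace of $H$, then $\tau=0$.
\end{proposition}

The proof has two steps: Hodge theory shows that $\tau$ kills all of $H$, and the geometry of $Z_\alpha$ then shows that the extension defined by $\tau$ splits.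

\begin{lemma}\label{lem:hodge}
If $\tau$ kills a $3$-dimensional subspace of $H$, then $\tau(H)=0$.
\end{lemma}

\begin{proof}
By Hodge theory $H^1(\mathcal{O}_{\hat S})=\overline{H}$, so $\tau(\alpha)=\overline{\Theta\alpha}$ for an antilinear map $\Theta\colon H\to H$. Since $\wedge^3\hat E=0$, a local section $\xi$ of $\hat E^*$ satisfies $\xi(\alpha)\,\beta\wedge\gamma+\xi(\beta)\,\gamma\wedge\alpha+\xi(\gamma)\,\alpha\wedge\beta=0$. Hence $\tau(\alpha)\,\beta\wedge\gamma+\tau(\beta)\,\gamma\wedge\alpha+\tau(\gamma)\,\alpha\wedge\beta=0$ in $H^1(L)$, and, multiplying by $s_\Psi$, in $H^1(K_{\hat S})$. Take the cup product with $\bar\delta\in H^1(\mathcal{O}_{\hat S})$ and integrate. With the definite Hermitian form $\langle\omega,\omega'\rangle=\int\omega\wedge\overline{\omega'}$ on $H^0(K)$ we get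
\[
\langle\beta\wedge\gamma,\Theta\alpha\wedge\delta\rangle+\langle\gamma\wedge\alpha,\Theta\beta\wedge\delta\rangle+\langle\alpha\wedge\beta,\Theta\gamma\wedge\delta\rangle=0\qquad\text{for all }\alpha,\beta,\gamma,\delta\in H .
\]
Let $H_0=\ker\Theta$, of dimension $\kappa\ge3$, and $H_1=\operatorname{im}\Theta$, of dimension $q-\kappa<q$. Taking $\alpha,\beta\in H_0$ shows that $[H_0\wedge H_0]$ and $[H_1\wedge H]$ are orthogonal. If $H_1\ne0$, Lemma~\ref{lem:grass}(b) gives $(2\kappa-3)+(q-\kappa+q-2)\le p_g=2q-3$, that is, $\kappa\le2$, a contradiction.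
\end{proof}

We use the Cayley--Bacharach theorem of Griffiths and Harris \cite{GH}: if a section of a rank $2$ bundle $E$ on a surface has a reduced $0$-dimensional zero set $Z$, then a section of $K+\det E$ that vanishes at all but one of the points of $Z$ vanishes on $Z$.

\begin{lemma}\label{lem:split}
If $\tau(H)=0$, then $\tau=0$.
\end{lemma}

\begin{proof}
Let $0\to\mathcal{O}\to\mathcal{F}\to\hat E\to0$ be the extension with class $\tau\in\operatorname{Ext}^1(\hat E,\mathcal{O})$. The connecting map $H^0(\hat E)\to H^1(\mathcal{O})$ is $\alpha\mapsto\tau(\alpha)$, so every form lifts to $H^0(\mathcal{F})$; fix a linear lift $\alpha\mapsto\tilde\alpha$. For $x\in Z_\alpha$ the vector $\tilde\alpha(x)$ lies in the fiber of $\mathcal{O}\subset\mathcal{F}$, so it is a number $\psi_\alpha(x)$. The function $\psi_\alpha$ on $Z_\alpha$ measures the extension.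

\emph{For general $\alpha$, either $\psi_\alpha$ is constant, or $\nu\ge2$ and $\psi_\alpha$ is injective.} Let $\nu\ge2$, so that $\mathcal{Z}\ne\emptyset$ by Lemma~\ref{lem:pairs}. The difference $\psi_\alpha(x)-\psi_\alpha(x')$ is regular in $(x,x',\alpha)$ and linear in $\alpha$, so its zero locus $\mathcal{Y}\subset\mathcal{Z}$ is closed. If $\mathcal{Y}=\mathcal{Z}$, then $\psi_\alpha$ is constant for general $\alpha$ by Lemma~\ref{lem:pairs}. Otherwise $\dim\mathcal{Y}<q-1$ because $\mathcal{Z}$ is irreducible, so $\mathcal{Y}$ does not dominate $P(H)$ and $\psi_\alpha$ is injective for general $\alpha$.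

\emph{The constant case.} Subtracting a constant section of $\mathcal{O}$ from $\tilde\alpha$, we get a lift that vanishes on the reduced scheme $Z_\alpha$. Contraction with it is a map $\mathcal{F}^*\to I_{Z_\alpha}$ that extends the surjection in the Koszul sequence $0\to L^{-1}\to\hat E^*\to I_{Z_\alpha}\to0$. By the snake lemma its kernel $\mathcal{K}$ sits in $0\to L^{-1}\to\mathcal{K}\to\mathcal{F}^*/\hat E^*=\mathcal{O}\to0$. This splits since $H^1(L^{-1})=0$. So $1$ lifts to a section of $\mathcal{F}^*$, the sequence $0\to\hat E^*\to\mathcal{F}^*\to\mathcal{O}\to0$ splits, and $\tau=0$.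

\emph{The injective case is impossible.} Let $R_\alpha\subset\bigoplus_{x\in Z_\alpha}L_x$ be the image of $H^0(L)$. For $\beta,\gamma\in H$ the section $\tilde\alpha\wedge\tilde\beta\wedge\tilde\gamma$ of $\wedge^3\mathcal{F}=L$ has value $\psi_\alpha(x)(\beta\wedge\gamma)(x)$ at $x\in Z_\alpha$. So $R_\alpha$ is stable under multiplication by $\psi_\alpha$, a diagonal operator with distinct eigenvalues, and therefore is a sum of some of the lines $L_x$. As $L$ is globally generated, all lines occur. Fix $x_0\in Z_\alpha$ and $\omega\in H^0(L)$ vanishing on $Z_\alpha\setminus x_0$ but not at $x_0$. As $Z_\alpha\cap\Psi=\emptyset$, the section $s_\Psi\omega^2\in H^0(K_{\hat S}+L)$ contradicts the Cayley--Bacharach theorem.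
\end{proof}

\section{Counting quadrics}\label{sec:count}

Let $W\subset H$ be a general $3$-dimensional subspace and $D=D_W\subset\hat S$ the scheme of zeros of $\wedge^2W\to H^0(L)$.

\begin{lemma}\label{lem:D}
The scheme $D$ is reduced, consists of $b$ points and avoids any given proper closed subset of $\hat S$. The map $x\mapsto\ell_x\cap P(W^\perp)$ is a bijection from $D$ onto $\mathcal{T}\cap P(W^\perp)$.
\end{lemma}

\begin{proof}
Let $\tilde D\subset Y$ be the preimage of $P(W^\perp)$. It is cut out by three general members of a base point free system on a smooth threefold, so it is finite and reduced and avoids any given proper closed subset. A point $(x,t)$ is in $\tilde D$ if and only if $t\in\ell_x$ kills the image of $W$ in $\hat E_x$. So $\tilde D$ projects onto $D$. Since $\tilde D$ contains no line $\ell_x$, the rank of $W\to\hat E_x$ is $1$ on $D$ and $\tilde D\to D$ is bijective. To compare the scheme structures near $x\in D$, choose a basis $\gamma_1,\gamma_2,\gamma_3$ of $W$ and a local frame $\gamma_1,\epsilon$ of $\hat E$, and write $\gamma_i=a_i\gamma_1+b_i\epsilon$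 for $i=2,3$. Then $I_D=(b_2,b_3,a_2b_3-a_3b_2)=(b_2,b_3)$, while in the chart $t=[\epsilon^*+z\gamma_1^*]$ of $Y$ the ideal of $\tilde D$ is $(z,a_2z+b_2,a_3z+b_3)=(z,b_2,b_3)$. So $D\cong\tilde D$ is reduced, and its length is $L^2-\nu=b$ by \eqref{eq:HB}. By Proposition~\ref{prop:birT}, $\tilde D$ lies in the open set where $Y\to\mathcal{T}$ is an isomorphism over its image, which gives the bijection.
\end{proof}

\begin{lemma}[Uniform position]\label{lem:uniform}
If, for general $W$, some subset of $m$ points of $D_W$ imposes independent conditions on $H^0(L)$, then, for general $W$, every subset of $m$ points does.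
\end{lemma}

\begin{proof}
The sets $D_W$ form a finite \'etale cover of degree $b$ of an open subset of $\mathrm{Gr}(3,H)$. We claim that its monodromy group is the full symmetric group. Fix a general plane $P\subset H$ and let $W$ vary among the subspaces containing $P$. By Bertini's theorem $\mathcal{T}\cap P(P^\perp)$ is an irreducible nondegenerate curve in $\mathbb{P}^{q-3}$, $q-3\ge3$, and by Lemma~\ref{lem:D} the sets $D_W$ are its hyperplane sections. The monodromy group of the general hyperplane sections of such a curve is the full symmetric group (Harris; see \cite{ACGH}), which proves the claim. Hence the variety of pairs $(W,B)$ with $B\subset D_W$, $|B|=m$, is irreducible. The pairs for which $B$ fails to impose independent conditions form a proper closed subset, which does not dominate $\mathrm{Gr}(3,H)$.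
\end{proof}

Let $R\subset\bigoplus_{x\in D}L_x$ be the image of $H^0(L)$, and $R^2\subset\bigoplus_{x\in D}L_x^{2}$ the span of the products of two elements of $R$.

\begin{lemma}\label{lem:lower}
$\dim R^2\ge\min(b,4\chi-5)$.
\end{lemma}

\begin{proof}
The cohomology sequence of \eqref{eq:HB} for $\hat E$ is
\[
0=H^0(\hat E^*)\to W^*\to H^0(I_DL)\to H^1(\hat E^*)\to W^*\otimes H^1(\mathcal{O}),
\]
and the last map, $\tau\mapsto\tau|_W$, is injective by Proposition~\ref{prop:H1}. So $h^0(I_DL)=3$ and $\dim R=p_g-3=2\chi-2$. Thus some $2\chi-2$ points of $D$ impose independent conditions on $H^0(L)$, and by Lemma~\ref{lem:uniform} any $2\chi-2$ points do. In other words, $R$ maps $D$ to $b$ points of $\mathbb{P}^r$, $r=2\chi-3$, any $r+1$ of which are linearly independent. Choose $\min(b,2r+1)$ of these points and one point $y$ among them. The others split into two groups of at most $r$ points, and each group lies on a hyperplane not containing $y$. The union of the two hyperplanes separates $y$ from the others, so the chosen points impose independent conditions on quadrics (Castelnuovo's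 lemma). Finally $2r+1=4\chi-5$.
\end{proof}

The bound is useless if $b$ is small. The next lemma excludes this by producing linear relations on $R^2$.

\begin{lemma}\label{lem:upper}
$\dim R^2\le b-(\chi-1)$.
\end{lemma}

\begin{proof}
Write $W=\langle\alpha,\beta,\gamma\rangle$ with $P=\langle\alpha,\beta\rangle$ general in $\mathrm{Gr}(2,H)$, and let $C\supset D$ be the divisor of $\alpha\wedge\beta\in H^0(L)$. Since $g$ is onto, $C$ is a general member of $|L|$, hence smooth and irreducible, with $K_C=(K_{\hat S}+L)|_C$. The general forms $\alpha,\beta$ have no common zero, so $P\otimes\mathcal{O}_C\to\hat E|_C$ has rank $1$ everywhere. Its image is a line subbundle $\mathcal{A}$; let $\mathcal{B}=\hat E|_C/\mathcal{A}$. The scheme $Z_\alpha$ is contained in $C$ and is the zero scheme of $\alpha$ as a section of $\mathcal{A}$. So $\deg\mathcal{A}=\nu$ and $\deg\mathcal{B}=L^2-\nu=b$.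

For $\eta\in H$ let $\eta'\in H^0(\mathcal{B})$ be its image. If $\eta'=0$, then $\alpha\wedge\eta$ vanishes on $C$, so $\alpha\wedge\eta=c\,\alpha\wedge\beta$ for a constant $c$, and $\eta\in P$ by \eqref{eq:cdf}. In particular $\gamma'\ne0$. It vanishes at $x\in C$ exactly when $W\to\hat E_x$ has rank $1$, that is, on $D$; as $|D|=\deg\mathcal{B}$, its divisor is $D$. For $\eta\in H$ and $\omega_1,\omega_2\in H^0(L)$, the product $s_\Psi\omega_1\omega_2\cdot\eta'/\gamma'$ is a meromorphic differential on $C$ with at most simple poles, on $D$. The residue theorem gives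
\[
\sum_{x\in D}c_x\bigl(\eta'(x)\otimes(\omega_1\omega_2)(x)\bigr)=0,
\]
where $c_x\colon\mathcal{B}_x\otimes L_x^2\to\mathbb{C}$ does not depend on $\eta,\omega_1,\omega_2$ and is nonzero because $D\cap\Psi=\emptyset$. So each $\eta$ defines a linear form on $\bigoplus L_x^2$ that vanishes on $R^2$. The form is zero only if $\eta'|_D=0$; then $\eta'/\gamma'$ is a constant $c$, so $\eta-c\gamma\in P$ and $\eta\in W$. We obtain $\dim H/W=q-3=\chi-1$ independent relations.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
By Lemma~\ref{lem:upper}, $\dim R^2<b$. So the minimum in Lemma~\ref{lem:lower} is $4\chi-5$, and $b\ge(4\chi-5)+(\chi-1)=5\chi-6$. Let $\mathcal{Q}\subset H^0(2L)$ be the span of products of two sections of $L$. Restriction maps $\mathcal{Q}$ onto $R^2$, and its kernel contains the image of $W^*\otimes H^0(L)=\wedge^2W\otimes H^0(L)$. Tensoring \eqref{eq:HB} with $L$ and using $\hat E^*\otimes L\cong\hat E$, we see that the kernel of $W^*\otimes H^0(L)\to H^0(2L)$ is $H^0(\hat E)=H$. So the image has dimension $3(2\chi+1)-(\chi+2)=5\chi+1$, and $h^0(2M)\ge\dim\mathcal{Q}\ge(5\chi+1)+(4\chi-5)=9\chi-4$.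
\end{proof}

\begin{corollary}\label{cor:rho}
Let $q\ge6$ and let the canonical map be birational. Let $\rho$ be the rank of the restriction map $H^0(K+M)\to H^0(\mathcal{O}_F(K+M))$, with $\rho=0$ if $F=0$. Then
\begin{equation}\label{eq:rho}
M^2+\tfrac12MF\ge8\chi-4+\rho,\qquad K^2\ge8\chi-4+\rho+\tfrac12MF+KF .
\end{equation}
\end{corollary}

\begin{proof}
The kernel of the restriction map is $H^0(K+M-F)=H^0(2M)$. By vanishing and Riemann--Roch, $h^0(K+M)=\chi+\frac12M(M+K)=\chi+M^2+\frac12MF$. So $\chi+M^2+\frac12MF=h^0(2M)+\rho\ge9\chi-4+\rho$. Adding $\frac12MF+KF$ gives the second inequality.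
\end{proof}

\section{Canonical maps of degree at least two}\label{sec:nonbir}

We keep $q\ge6$ and the notation of Section~\ref{sub:setup}, and drop the birationality assumption. Let $\Sigma\subset\mathbb{P}^{2\chi}$ be the canonical image, $\lambda$ its degree and $d$ the degree of the canonical map, so that $d\lambda=L^2\le M^2$. If $M^2$ is small and $d\ge2$, then $\Sigma$ has small degree. For $d=2$ this contradicts Castelnuovo's genus bound. For $d\ge3$ it forces $\Sigma$ to be covered by rational curves of low degree, along which many $1$-forms vanish.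

\begin{lemma}\label{lem:d2}
If $d=2$, then $M^2\ge12\chi-8$.
\end{lemma}

\begin{proof}
The covering involution is a birational self-map of a minimal surface of general type, hence an automorphism $i$ of $S$. It acts trivially on $\Sigma$, which spans $P(H^0(K)^*)$, so $i^*=\pm1$ on $H^0(K)$. Let $H=H_+\oplus H_-$ be the eigenspace decomposition. If both summands are nonzero, $[H_+\wedge H_-]\ne0$ is anti-invariant, so $i^*=-1$ on $H^0(K)$. Then the invariant spaces $[H_\pm\wedge H_\pm]$ are zero, and \eqref{eq:cdf} gives $q\le2$. So $i^*=\pm1$ on $H$, and $i^*=1$ on $H^0(K)=[H\wedge H]$.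

Blow up the isolated fixed points of $i$. On the resulting surface $S'$ the involution has the local form $(x,y)\mapsto(-x,y)$ at fixed points, so $T'=S'/i$ is smooth with coordinates $(u,y)=(x^2,y)$. An invariant form $f\,dx\wedge dy$ has $f=xf_1(x^2,y)$, so it is the pullback of $\frac12f_1\,du\wedge dy$. Hence all $2$-forms descend, $p_g(T')=p_g$, and the canonical map of $T'$ is birational onto $\Sigma$. Blow up $T'$ to a surface $\hat T$ on which the moving part $L_T$ of $|K_{\hat T}|$ is base point free; then $L_T^2=\lambda$. A general curve in $|L_T|$ is smooth, of genus $g_T$ with $2g_T-2=(K_{\hat T}+L_T)L_T\ge2\lambda$, so $g_T\ge\lambda+1$. It maps birationally onto a nondegenerate curve of degree $\lambda$ in $\mathbb{P}^r$, $r=p_g-2=2\chi-1$.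

Castelnuovo's bound states that $g_T\le\binom m2(r-1)+m\epsilon$, where $\lambda-1=m(r-1)+\epsilon$ and $0\le\epsilon\le r-2$; here $m\ge1$ since $\lambda\ge r$. Suppose $\lambda\le3(r-1)+1$. The bound is $\epsilon$ for $m=1$, it is $(r-1)+2\epsilon$ for $m=2$, and it is $3(r-1)$ for $(m,\epsilon)=(3,0)$. In each case it is at most $\lambda-1$, a contradiction. So $\lambda\ge3r-1=6\chi-4$ and $M^2\ge2\lambda\ge12\chi-8$.
\end{proof}

Let $\tilde\Sigma\to\Sigma$ be a resolution of singularities and $L'$ the pullback of $\mathcal{O}(1)$, so $L'^2=\lambda$. After further blowups of $\hat S$ there is a morphism $p\colon\hat S\to\tilde\Sigma$. Since $\Sigma\subset\mathrm{Gr}(2,H^*)$ and $\hat S\to\Sigma$ is $x\mapsto T_x$, we have $\hat E=p^*E'$ for a rank $2$ bundle $E'$ generated by $H$, with $\det E'=L'$.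

\begin{lemma}\label{lem:rational}
Let $\Lambda\subset\tilde\Sigma$ be a curve isomorphic to $\mathbb{P}^1$ with $L'\Lambda=e$. Then at least $\chi-e$ independent forms lie in $U_x$ for all $x\in p^{-1}(\Lambda)$. If uncountably many such curves have degree $e$, then $\chi-e\le1$.
\end{lemma}

\begin{proof}
The bundle $E'|_\Lambda$ is globally generated, so it is $\mathcal{O}(e_1)\oplus\mathcal{O}(e_2)$ with $e_i\ge0$, $e_1+e_2=e$, and $h^0(E'|_\Lambda)=e+2$. The kernel of $H\to H^0(E'|_\Lambda)$ has dimension at least $q-e-2=\chi-e$. For the last claim apply Lemma~\ref{lem:setup}(f) to components of the preimages $p^{-1}(\Lambda)$.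
\end{proof}

\begin{lemma}\label{lem:mmp}
Suppose $\lambda<4\chi-2$ and put $s_1=\frac{4\chi}{\lambda}-1>0$. Then
\begin{equation}\label{eq:KL}
K_{\tilde\Sigma}L'\le\lambda-4\chi,
\end{equation}
and one of the following holds.
\begin{enumerate}
\item[(a)] $\tilde\Sigma$ has a fibration with general fiber $\Lambda\cong\mathbb{P}^1$ and $e=L'\Lambda\le2/s_1$.
\item[(b)] There is a birational morphism $\tilde\Sigma\to\mathbb{P}^2$ with $L'=kh-\sum m_iE_i$, $m_i\ge0$ and $k\le3/s_1$, where $h$ is the class of a line and the $E_i$ are the total transforms of the blown-up points.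
\end{enumerate}
In case \emph{(b)}, $\chi-k+m_i\le1$ for all $i$, and $\chi-k\le1$.
\end{lemma}

\begin{proof}
Let $C'\in|L'|$ be smooth and irreducible, of genus $g'$. Then $h^0(L'|_{C'})\ge p_g-1=2\chi$. Clifford's theorem says that a special line bundle of degree $\lambda$ has $h^0\le\frac\lambda2+1$, and $\frac\lambda2+1<2\chi$. So $L'|_{C'}$ is nonspecial and $2\chi\le\lambda+1-g'$. Adjunction gives $K_{\tilde\Sigma}L'=2g'-2-\lambda\le\lambda-4\chi$.

Choose $0<s<s_1$ such that no integer lies in $(2/s_1,2/s)$ or in $(3/s_1,3/s)$. By \eqref{eq:KL}, $(K_{\tilde\Sigma}+sL')L'<0$. Consider any surface $\Sigma_0$ with a nef divisor $L_0$ such that $(K_{\Sigma_0}+sL_0)L_0<0$. Then $K_{\Sigma_0}+sL_0$ is not nef. Fix an ample $N$ and $\varepsilon>0$ such that $K_{\Sigma_0}+sL_0+\varepsilon N$ is not nef. By the cone theorem, the closed cone of curves is the sum of its part where $K_{\Sigma_0}+\varepsilon N\ge0$ and finitely many $K_{\Sigma_0}$-negative extremal rays. As $L_0$ is nef, $K_{\Sigma_0}+sL_0$ is negative on one of these rays. On a smooth surface such a ray is spanned by a $(-1)$-curve,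 by a fiber of a $\mathbb{P}^1$-bundle over a curve, or by a line in $\Sigma_0=\mathbb{P}^2$. In the first case let $\theta\colon\Sigma_0\to\Sigma_1$ contract the curve $E_0$, and put $m=L_0E_0\ge0$ and $L_1=\theta_*L_0$. Then $1-sm>0$, the divisor $L_1$ is nef, $L_0=\theta^*L_1-mE_0$, and $K_{\Sigma_0}+sL_0=\theta^*(K_{\Sigma_1}+sL_1)+(1-sm)E_0$. Hence
\[
(K_{\Sigma_1}+sL_1)L_1=\theta^*(K_{\Sigma_1}+sL_1)\cdot L_0=(K_{\Sigma_0}+sL_0)L_0-(1-sm)m<0,
\]
and we can continue with $(\Sigma_1,L_1)$. The Picard number drops, so starting from $(\tilde\Sigma,L')$ we end with a $\mathbb{P}^1$-bundle and $-2+se<0$, or with $\mathbb{P}^2$ and $-3+sk<0$. The choice of $s$ gives (a) or (b).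

In case (b), Lemma~\ref{lem:rational} applied to general lines gives $\chi-k\le1$. Applied to the strict transforms of general lines through a blown-up point $y\in\mathbb{P}^2$ of multiplicity $m_y$, it gives $\chi-k+m_y\le1$. The strict transform of the $j$-th exceptional curve has class $E_j-\sum E_i$, the sum over the points $i$ proximate to $j$, and $L'$ has degree $m_j-\sum m_i\ge0$ on it. By induction each $m_i$ is at most the multiplicity $m_y$ of the point $y\in\mathbb{P}^2$ below it.
\end{proof}

\begin{proposition}\label{prop:birational}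
Let $q\ge6$. If $M^2\le8\chi-4$, the canonical map is birational.
\end{proposition}

\begin{proof}
Since $12\chi-8>8\chi-4$, Lemma~\ref{lem:d2} excludes $d=2$. Let $d\ge3$. Then $\lambda\le\frac{8\chi-4}{3}<4\chi-2$, and Lemma~\ref{lem:mmp} applies with $s_1\ge\frac{12\chi}{8\chi-4}-1=\frac{\chi+1}{2\chi-1}$. Thus $2/s_1\le4-\frac6{\chi+1}$ and $3/s_1\le6-\frac9{\chi+1}$.

In case (a), $e\le2$ if $\chi=4$ and $e\le3$ if $\chi\ge5$. So $\chi-e\ge2$, against Lemma~\ref{lem:rational}.

In case (b), $k\le4$ if $\chi\le6$ and $k\le5$ in general, while $k\ge\chi-1+m_i$ for all $i$ and $k\ge\chi-1$. This excludes $\chi\ge6$. If $\chi=5$, then $k=4$ and all $m_i=0$, so $\lambda=16$, whereas $\lambda\le12$. Let $\chi=4$, so $\lambda\le9$. Either $k=4$ and all $m_i\le1$, or $k=3$ and all $m_i=0$. In the first case let $N$ be the number of $m_i$ equal to $1$. Then $\lambda=16-N\le9$ gives $N\ge7$, while \eqref{eq:KL}, with $K_{\tilde\Sigma}=-3h+\sum E_i$, reads $-12+N\le-N$ and gives $N\le6$.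

There remains $\chi=4$, $L'=3h$. Now Lemma~\ref{lem:rational} yields only one form per line, but the lines move in a two-dimensional family, and we can use those through a fixed point. Fix a general $y\in\mathbb{P}^2$, with finite preimage in $\hat S$. For a line $\Lambda\ni y$ that avoids the blown-up points, choose a component $\Phi$ of its preimage in $\hat S$ that maps onto $\Lambda$. It passes through a point over $y$, and a nonzero form vanishes along it, so the abelian subvariety generated by differences of points of its image in $A$ is proper. For uncountably many $\Lambda$ we get the same point $x_0$ over $y$ and the same $A'\subsetneq A$. The corresponding curves $\Phi$ all map to the image of $x_0$ in $A/A'$, and their union is Zariski dense. So $S\to A/A'$ is constant, which is absurd since $a(S)$ generates $A$.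
\end{proof}

\section{The case $KF>0$}\label{sec:positive}

Let $q\ge6$ and $KF\ge1$, and suppose that $K^2\le8\chi-1$. By Lemma~\ref{lem:2conn}, $MF\ge2$ is even, so $M^2=K^2-MF-KF\le8\chi-4$, and the canonical map is birational by Proposition~\ref{prop:birational}. By \eqref{eq:rho}, $\rho+\frac12MF+KF\le3$. Three cases remain:
\[
(MF,KF)=(2,2),\ \rho=0;\qquad(MF,KF)=(4,1),\ \rho=0;\qquad(MF,KF)=(2,1),\ \rho\le1 .
\]
In all cases $F^2=KF-MF$, and $M^2\ge8\chi-4-\frac12MF\ge26$ by \eqref{eq:rho} and $\chi\ge4$. We show that $\rho$ cannot be so small.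

\subsection{The cases $(2,2)$ and $(4,1)$}

Reider's theorem states: if $N$ is nef with $N^2\ge5$ and $x$ is a base point of $|K+N|$, there is an effective divisor $\Delta$ through $x$ with $N\Delta=0$, $\Delta^2=-1$, or $N\Delta=1$, $\Delta^2=0$.

Since $\rho=0$, every point of $F$ is a base point of $|K+M|$. Choose a component of $F$ of positive $M$-degree and a point $x$ on it that lies on none of the finitely many curves of $M$-degree $0$. Reider's theorem gives $\Delta$ with $M\Delta=1$, $\Delta^2=0$. Put $f=F\Delta$. Then $K\Delta=1+f$ is nonnegative, and even since $\Delta^2=0$. It is not zero, for otherwise the Hodge index theorem gives $\Delta\equiv0$. So $f\ge1$. In case $(2,2)$ we have $F^2=0$, $(F+\Delta)^2=2f\ge2$ and $M(F+\Delta)=3$, so the Hodge index theorem gives $52\le9$. In case $(4,1)$ we have $F^2=-3$, $(F+4\Delta)^2=8f-3\ge5$ and $M(F+4\Delta)=8$, so $130\le64$. Both are false.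

\subsection{The case $(2,1)$}

Here $F^2=-1$ and $\chi(\mathcal{O}_F)=-\frac12(F^2+KF)=0$. From $0\to\mathcal{O}(2M)\to\mathcal{O}(K+M)\to\mathcal{O}_F(K+M)\to0$ and $h^1(K+M)=0$ we get
\[
\rho=h^0(\mathcal{O}_F(K+M))-h^1(2M)\ge(K+M)F-h^1(2M)=3-h^1(2M).
\]
We show that $h^1(2M)\le1$, which contradicts $\rho\le1$. By Serre duality $h^1(2M)=h^1(K-2M)=h^1(-(M-F))$. The divisor $M-F$ need not be nef, so vanishing does not apply. Instead we show that it is effective and that $h^1(2M)$ measures how far a member is from being connected; Lemma~\ref{lem:2conn} then limits this. Sections on nonreduced curves are handled by the following device.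

\begin{lemma}\label{lem:maxvan}
Let $D>0$, let $\mathcal{L}$ be a line bundle, and let $0\ne u\in H^0(\mathcal{O}_D(\mathcal{L}))$ vanish on a component $\Gamma$ of $D$. Then $D=D_1+D_2$ with $D_1\ge\Gamma$, $D_2>0$, and $u$ is a section of $\mathcal{O}_{D_2}(\mathcal{L}-D_1)=\ker(\mathcal{O}_D(\mathcal{L})\to\mathcal{O}_{D_1}(\mathcal{L}))$ whose restriction to every component $\Gamma'$ of $D_2$ is nonzero. In particular $(\mathcal{L}-D_1)\Gamma'\ge0$.
\end{lemma}

\begin{proof}
Take $D_1$ maximal among the divisors with $\Gamma\le D_1\le D$ and $u|_{D_1}=0$; then $D_1\ne D$. If the section of $\mathcal{O}_{D_2}(\mathcal{L}-D_1)$ vanished on $\Gamma'$, it would come from $\mathcal{O}_{D_2-\Gamma'}(\mathcal{L}-D_1-\Gamma')$, so $u|_{D_1+\Gamma'}=0$, against maximality.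
\end{proof}

\emph{Step 1: $|M-F|\ne\emptyset$.} By duality on $F$, $h^1(\mathcal{O}_F(M))=h^0(\mathcal{O}_F(K+F-M))=h^0(\mathcal{O}_F(2F))$, so $h^0(\mathcal{O}_F(M))=2+h^0(\mathcal{O}_F(2F))$. As $KF=1$, exactly one component $\Gamma_K$ of $F$ has positive $K$-degree; it has $K\Gamma_K=1$ and multiplicity $1$. Suppose that $0\ne u\in H^0(\mathcal{O}_F(2F))$ vanishes on $\Gamma_K$. Lemma~\ref{lem:maxvan} gives $F=F_1+F_2$ with $KF_2=0$ and $(2F-F_1)F_2=(F+F_2)F_2\ge0$. But $F_2^2<0$ by the Hodge index theorem and $FF_2=-MF_2\le0$, a contradiction. So $H^0(\mathcal{O}_F(2F))$ injects into $H^0(\mathcal{O}_{\Gamma_K}(2F))$. The degree is $2(1-M\Gamma_K)\le2$, so this space has dimension at most $3$. Hence $h^0(M-F)\ge(2\chi+1)-5>0$.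

Fix $G\in|M-F|$. Then $G^2=M^2-5>0$, $MG=M^2-2>0$, $FG=3$ and $K\sim G+2F$.

\emph{Step 2: $h^1(2M)=h^0(\mathcal{O}_G)-1$.} By the sequence $0\to\mathcal{O}(-G)\to\mathcal{O}\to\mathcal{O}_G\to0$, it suffices to show that $H^1(\mathcal{O}_S)=\overline H\to H^1(\mathcal{O}_G)$ is injective. If $\bar\alpha\ne0$ is in the kernel, its class on the normalization of each component $\Gamma$ of $G$ is zero, so by Hodge theory on that curve $\alpha$ vanishes along $\Gamma$. Then $A'=\sum_\Gamma A_\Gamma$ is a proper abelian subvariety, and the nonconstant map $S\to A/A'$ contracts all components of $G$. The pullback $N$ of an ample divisor satisfies $NG=0$, $N^2\ge0$ and $N\not\equiv0$, which contradicts the Hodge index theorem since $G^2>0$.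

Fix a component $\Gamma_0$ of $G$ with $M\Gamma_0>0$, and let $\mathfrak{k}$ be the kernel of the surjection $H^0(\mathcal{O}_G)\to H^0(\mathcal{O}_{\Gamma_0})=\mathbb{C}$. Then $h^1(2M)=\dim\mathfrak{k}$.

\emph{Step 3: the decomposition defined by $0\ne u\in\mathfrak{k}$.} Lemma~\ref{lem:maxvan} with $\mathcal{L}=\mathcal{O}$ gives $G=G_1+G_2$ with $G_1\ge\Gamma_0$ and $G_1\Gamma'\le0$ for all components $\Gamma'$ of $G_2$. We claim that
\begin{equation}\label{eq:G2}
G_1\Gamma'=0\text{ for all }\Gamma'\le G_2,\qquad G_2^2=-1,\qquad FG_2=1,\qquad MG_2=0 .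
\end{equation}
By Lemma~\ref{lem:2conn}, $2\le(G_1+F)(G_2+F)=G_1G_2+FG+F^2=G_1G_2+2$. Since $G_1G_2\le0$, we get $G_1G_2=0$, all $G_1\Gamma'=0$, and $(G_1+F)(G_2+F)=2$. Again by Lemma~\ref{lem:2conn}, $2\le G_i(K-G_i)=2FG_i$, so $FG_i\ge1$; as $FG_1+FG_2=3$, each $FG_i$ is $1$ or $2$. Next, $(G_1+F)^2+(G_2+F)^2=K^2-4=M^2-1\ge25$. If both squares were positive, their product would be at least $24$, while the Hodge index theorem bounds it by $4$. So $(G_i+F)^2\le0$ for some $i$. For this $i$, using $KG_i=G_i^2+2FG_i$,
\[
0\le MG_i=G_i^2+FG_i,\qquad0\ge(G_i+F)^2=G_i^2+2FG_i-1 .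
\]
If $FG_i=2$, these read $G_i^2\ge-2$ and $G_i^2\le-3$. So $FG_i=1$, $G_i^2=-1$ and $MG_i=0$. Since $MG_1\ge M\Gamma_0>0$, we have $i=2$.

\emph{Step 4: $G_2$ does not depend on $u$.} Let $G_2,G_2'$ be two divisors as in \eqref{eq:G2}. Then $(G_2+G_2'+F)^2=1+2G_2G_2'$ and $M(G_2+G_2'+F)=2$. As $M^2\ge26$, the Hodge index theorem forces $1+2G_2G_2'\le0$. So $G_2G_2'\le-1$ and $(G_2-G_2')^2=-2-2G_2G_2'\ge0$. Both divisors are supported on curves of $M$-degree $0$, on which the intersection form is negative definite, so $G_2=G_2'$.

\emph{Step 5.} By Step 4, $\mathfrak{k}\subset H^0(\mathcal{O}_{G_2}(-G_1))$ for one decomposition, and restriction to a component $\Gamma'$ of $G_2$ is injective on $\mathfrak{k}$. The line bundle $\mathcal{O}_{\Gamma'}(-G_1)$ has degree $0$ on an integral curve, so it has at most one independent section. Hence $h^1(2M)=\dim\mathfrak{k}\le1$, and the case $(2,1)$ is excluded.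

\begin{proof}[Proof of Theorem~\ref{thm:A}]
For $q=4$ we have $K^2\in\{16,17\}$ and $8\chi=16$, and $q=5$ does not occur, by the results quoted in the introduction. For $q\ge6$, the case $KF=0$ is Proposition~\ref{prop:KF0}, and the case $KF>0$ is the content of this section.
\end{proof}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:thmB}

(1) Let $\chi\ge11$. The Bogomolov--Miyaoka--Yau inequality $K^2\le9\chi$ gives $M^2\le9\chi$. If $d=2$, Lemma~\ref{lem:d2} gives $M^2\ge12\chi-8>9\chi$. If $d\ge3$, then $\lambda\le3\chi<4\chi-2$, and Lemma~\ref{lem:mmp} applies with $s_1\ge\frac13$. So $e\le6$ in case (a) and $k\le9$ in case (b). Then $\chi-e\ge2$ or $\chi-k\ge2$, against Lemma~\ref{lem:rational} or the last assertion of Lemma~\ref{lem:mmp}.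

(2) This is Corollary~\ref{cor:rho} with $\rho\ge0$.

(3) If $F=0$, the determinant of $\hat E\to\sigma^*\Omega_S$ vanishes on the divisor $\sigma^*K-L=\sigma^*M-L$, which is exceptional. So $\hat E=\sigma^*\Omega_S$ off the exceptional locus of $\sigma$. Let $W\subset H$ be general of dimension $3$, and let $D_S\subset S$ be the scheme where $W\to\Omega_{S,x}$ has rank at most $1$. By Lemma~\ref{lem:D}, $D_W$ avoids the exceptional locus, so off the finite set of blown-up points $D_S$ is isomorphic to $D_W$. Thus $D_S$ is finite, of length at least $b$. By \eqref{eq:HB} for $E=\Omega_S$, its length is $K^2-c_2=2K^2-12\chi$. Proposition~\ref{prop:main} gives $2K^2-12\chi\ge5\chi-6$, that is, $K^2\ge\frac{17\chi-6}{2}$. If $q\ge13$, the canonical map is birational by (1), and $\frac{17\chi-6}{2}>8\chi$ since $\chi>6$. \qed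

\begin{thebibliography}{9}

\bibitem{ACGH} Arbarello, Cornalba, Griffiths and Harris, III.1.

\bibitem{geography} \emph{The geography of irregular surfaces}, \texttt{http://jessica2.msri.org/attachments/13551/13551.pdf}.

\bibitem{GH} Griffiths and Harris, Ann. of Math. 108 (1978).

\end{thebibliography}
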